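\title{A single-exponential algorithm for 2-edge-connected Steiner multi-subgraphs}

\begin{abstract}
Given an edge-weighted graph on $n$ vertices and a set of $k$ terminals, we look for a cheapest multi-subgraph in which any two terminals are joined by two edge-disjoint paths; edges may be bought several times. We give a deterministic algorithm with running time $17^k n^{O(1)}$ and show that the dependence $2^{\Theta(k)}$ is optimal under the Exponential Time Hypothesis. An optimal solution is brought into a form that falls apart into trees when it is cut at the terminals, and the absence of bridges is certified by a nowhere-zero $\mathbb{Z}_6$-flow, which a dynamic program can track with seven states per terminal. The method extends to arbitrary pairwise requirements in $\{0,1,2\}$, with running time $19^k n^{O(1)}$.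
\end{abstract}

\section{Introduction}

Let $G=(V,E)$ be a simple undirected graph with $n=|V|$ vertices and edge weights $w:E\to\mathbb{R}_{\ge 0}$, and let $T\subseteq V$ be a set of $k=|T|$ \emph{terminals}. A \emph{multi-subgraph} $H$ of $G$ is a multigraph with $V(H)\subseteq V$ each of whose edges is a copy of an edge of $G$. It may contain several copies of the same edge, and each copy is paid for: the cost $w(H)$ is the sum of the weights of all edge copies in $H$. The \emph{weighted Minimum 2-Edge Connected Steiner Multi-subgraph} problem (2-ECSM) asks for a multi-subgraph $H$ of minimum cost in which every two terminals are joined by at least two edge-disjoint paths. In other words, we want the cheapest network in which the terminals stay connected after the failure of any single edge copy. We write $\mathrm{OPT}$ for the minimum cost, and we measure running times in terms of $n$ and the parameter $k$.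

The problem admits an algorithm with running time $2^{O(k\log k)}n^{O(1)}$. Open question~3 of \cite{thesis} asks whether there is an algorithm with running time $2^{O(k)}n^{O(1)}$. We show that there is. Throughout, additions and comparisons of weights have unit cost; for rational weights encoded in binary this hides only a polynomial overhead.

\begin{theorem}\label{thm:main}
Weighted Minimum 2-ECSM is solvable by a deterministic algorithm with $17^k\cdot n^{O(1)}$ operations.
\end{theorem}

\begin{theorem}\label{thm:lower}
Unless the Exponential Time Hypothesis fails, no algorithm solves Minimum 2-ECSM in time $2^{o(k)}n^{O(1)}$, even with all weights $1$ and $T=V$.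
\end{theorem}

\begin{theorem}\label{thm:general}
Let $r(u,v)\in\{0,1,2\}$ be given for all pairs of terminals. A minimum-cost multi-subgraph $H$ of $G$ (copies paid separately) having at least $r(u,v)$ edge-disjoint $u$--$v$ paths for all $u,v\in T$ can be found in time $19^k n^{O(1)}$.
\end{theorem}

\subsection*{Why one expects a single-exponential algorithm, and the obstacle}

Let $\operatorname{dist}$ be the shortest-path distance in $(G,w)$. For two terminals $s,t$ the optimum is $2\operatorname{dist}(s,t)$: each of two edge-disjoint paths costs at least $\operatorname{dist}(s,t)$, and two copies of a shortest path are allowed. For larger $k$ the problem lies between two familiar ones. A solution connects the terminals, so it costs at least as much as a minimum Steiner tree. A closed walk through all terminals is a solution, because it crosses every cut between terminals a positive and even number of times. Both neighbors are solved by dynamic programs over subsets of $T$. The cheapest tree containing $S\cup\{v\}$ is a path from $v$ to a branching vertex $u$ together with two trees for a partition $S=S_1\cup S_2$, which costs $3^kn^{O(1)}$ steps in total. The shortest walk from a fixed terminal through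 the set $S$ that ends in $t\in S$ extends a walk for $S\setminus\{t\}$, which costs $2^kn^{O(1)}$ steps. So one would guess that the answer is yes, and one might even hope that a shortest closed walk is always optimal. It is not; Section~\ref{sec:example} contains an instance with $\mathrm{OPT}=9$ whose shortest closed walk costs $10$.

The two programs succeed because a partial tree or walk is described by a bounded amount of information per terminal. A partial 2-edge-connected solution seems to need more. Whether an edge ends up as a bridge depends on how the terminals on its two sides are joined later, and recording which terminals are already joined to which means recording a partition of $T$, of which there are $2^{\Theta(k\log k)}$.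

\subsection*{The idea}

The proof of Theorem~\ref{thm:main} has three ingredients.
\begin{enumerate}
\item \emph{Normal form.} Some optimal solution is the image of an abstract graph $M$ in which terminals have degree $2$, all other vertices have degree $3$, and every cycle passes through at least two terminals. Cutting $M$ at the terminals leaves a forest (Section~\ref{sec:normal}).
\item \emph{A local certificate.} A graph is bridgeless if and only if it has a nowhere-zero $\mathbb{Z}_6$-flow, by Seymour's 6-flow theorem. A flow on $M$ is determined by the values with which it passes the terminals, and there are five such values (Sections~\ref{sec:flows} and~\ref{sec:cutting}).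
\item \emph{Connectivity for free.} The trees are added one at a time, each touching the union of the previous ones, so only one connected piece is ever under construction (Section~\ref{sec:algorithm}).
\end{enumerate}
Theorem~\ref{thm:lower} is proved in Section~\ref{sec:lower}. Theorem~\ref{thm:general} is proved in Section~\ref{sec:general}; its normal form contains the one for 2-ECSM as a special case, so we establish it once, for general requirements.

\section{Cuts, bridges and flows}\label{sec:flows}

Multigraphs are finite and loopless; parallel edges are allowed, and two parallel edges form a cycle of length $2$. For a multigraph $M$ and $X\subseteq V(M)$, the cut $\delta_M(X)$ is the set of edges with exactly one end in $X$, and $X$ \emph{separates} $u$ and $v$ if it contains exactly one of them. Let $\lambda_M(u,v)$ be the maximum number of edge-disjoint $u$--$v$ paths. By Menger's theorem, $\lambda_M(u,v)$ is the minimum of $|\delta_M(X)|$ over all $X$ separating $u$ and $v$.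

An edge $e$ is a \emph{bridge} if $\delta_M(X)=\{e\}$ for some $X$; equivalently, $e$ lies on no cycle. Deleting a bridge splits its component into two components, the \emph{sides} of the bridge. A multigraph is \emph{2-edge-connected} if it is connected and bridgeless. The \emph{blocks} of $M$ are the components of the graph obtained from $M$ by deleting all bridges (in this paper the word always refers to edge connectivity). A block with a single vertex is \emph{trivial}.

\begin{lemma}\label{lem:blocks}
Every block of $M$ is 2-edge-connected, so no vertex has exactly one incident non-bridge. Two vertices $u\ne v$ lie in the same block if and only if $\lambda_M(u,v)\ge2$.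
\end{lemma}

\begin{proof}
An edge of a block lies on a cycle of $M$; no edge of this cycle is a bridge, so the cycle lies in the block. Hence the block is bridgeless, and none of its vertices has degree $1$ in it. If $u,v$ lie in a block $K$, every cut of $K$ separating them is nonempty and is not a single edge, so $\lambda_M(u,v)\ge\lambda_K(u,v)\ge2$. Conversely, let $\lambda_M(u,v)\ge2$ and take a $u$--$v$ path. If it contained a bridge, $u$ and $v$ would lie on different sides of it and be separated by a cut of size $1$. So the path avoids all bridges.
\end{proof}

\begin{theorem}[Robbins \cite{Robbins}]\label{thm:robbins}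
Every 2-edge-connected multigraph has a strongly connected orientation, that is, one with a directed path from each vertex to each other vertex.
\end{theorem}

The converse is immediate: in a strongly connected orientation every cut $\delta(X)$ with $\emptyset\ne X\ne V(M)$ contains an edge leaving $X$ and an edge entering $X$.

Let $\Gamma=\mathbb{Z}_6$ and $\Gamma^*=\Gamma\setminus\{0\}$, so $|\Gamma^*|=5$. A \emph{$\Gamma$-assignment} on a multigraph $F$ is an orientation of $F$ together with a map $f:E(F)\to\Gamma$. It is \emph{nowhere-zero} if $f(e)\neq0$ for all $e$. The \emph{net outflow} at a vertex is the sum of the values on outgoing edges minus the sum of the values on incoming edges. We view the net outflow as a function on vertices and write $\mathbf{1}_x$ for the indicator function of the vertex $x$. A \emph{$\Gamma$-flow} is an assignment with net outflow $0$ everywhere. Reversing an edge and negating its value changes no net outflow, so we may speak of the value of an edge $xy$ \emph{from $x$ to $y$}. When the net outflows are summed over a set $X$, each edge inside $X$ contributes $f(e)-f(e)=0$, so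
\begin{equation}\label{eq:cut}
\sum_{x\in X}(\text{net outflow at }x)=\sum_{e\in\delta(X)}(\text{value of $e$ from its end in $X$ to its end outside $X$}).
\end{equation}

\begin{lemma}\label{lem:nobridge}
A multigraph with a nowhere-zero $\Gamma$-flow is bridgeless.
\end{lemma}

\begin{proof}
If $\delta(X)=\{e\}$, then \eqref{eq:cut} reads $0=\pm f(e)$.
\end{proof}

\begin{theorem}[Seymour \cite{Seymour}]\label{thm:seymour}
Every bridgeless multigraph has a nowhere-zero 6-flow, that is, an orientation and integer values in $\{\pm1,\dots,\pm5\}$ with net outflow $0$ at every vertex. Reducing modulo $6$, it has a nowhere-zero $\Gamma$-flow.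
\end{theorem}

Lemma~\ref{lem:nobridge} will show that whatever the algorithm outputs is a solution. Theorem~\ref{thm:seymour} will show that an optimal solution is among the objects that the algorithm considers. The algorithm never computes the flow promised by Theorem~\ref{thm:seymour}; it runs through all possible values at the terminals.

\section{The method on an example}\label{sec:example}

Let $\Theta$ consist of three paths $a\,x_i\,y_i\,b$, $i=1,2,3$, with common ends $a$ and $b$, with all weights $1$ and terminals $x_1,x_2,x_3,y_1,y_2,y_3$ (Figure~\ref{fig:theta}).

\emph{The optimum is $9$.} The graph $\Theta$ itself is 2-edge-connected and costs $9$. Let $H$ be any solution and let $p,q,s$ be the numbers of copies of $ax_i$, $x_iy_i$, $y_ib$. The sets $\{x_i\}$, $\{y_i\}$, $\{x_i,y_i\}$ separate terminals, so $p+q\ge2$, $q+s\ge2$, $p+s\ge2$, and hence $p+q+s\ge3$ on each of the three paths.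

\emph{A closed walk costs at least $10$.} Suppose that all degrees in the solution $H$ are even, as they are for a closed walk. The degrees of $x_i$ and $y_i$ give $p\equiv q\equiv s\pmod 2$ on each path, and the degree of $a$ shows that the number of paths with odd multiplicities is even. So on some path $p,q,s$ are all even, and then $p+q+s\ge4$. The total is at least $3+3+4$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[term/.style={rectangle,fill=black,inner sep=2.2pt},st/.style={circle,draw,fill=white,inner sep=1.8pt}]
\node[st,label=left:$a$] (a) at (0,0) {};
\node[st,label=right:$b$] (b) at (3.9,0) {};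
\node[st,label=left:$a$] (c) at (5.8,0) {};
\node[st,label=right:$b$] (d) at (10.8,0) {};
\foreach \n/\h/\p/\q in {1/1.2/1/5,2/0/1/5,3/-1.2/4/2}{
  \node[term,label=below:$x_{\n}$] (x\n) at (1.3,\h) {};
  \node[term,label=below:$y_{\n}$] (y\n) at (2.6,\h) {};
  \draw[->] (a)--(x\n);
  \draw[->] (x\n)--node[above]{$\p$}(y\n);
  \draw[->] (y\n)--(b);
  \node[term,label=above:$\q$] (r\n) at (7.0,\h) {};
  \node[term,label=above:$\p$] (s\n) at (7.7,\h) {};
  \node[term,label=above:$\q$] (u\n) at (8.9,\h) {};
  \node[term,label=above:$\p$] (z\n) at (9.6,\h) {};
  \draw (c)--(r\n); \draw (s\n)--(u\n); \draw (z\n)--(d);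
}
\end{tikzpicture}
\caption{Left: the graph $\Theta$ (terminals are squares) with the nowhere-zero $\mathbb{Z}_6$-flow that carries $1,1,4$ along the three paths from $a$ to $b$. Right: cutting $\Theta$ at the terminals gives five trees. Each leaf is labeled by the value that the flow carries from the leaf into its tree; the labels of a tree sum to $0$, and so do the two labels of a terminal.}
\label{fig:theta}
\end{figure}

Now cut $\Theta$ at the terminals: replace each terminal by two leaves, one for each incident edge. We obtain five trees: the star $Q_1$ with center $a$, the edges $Q_2,Q_3,Q_4$ given by $x_1y_1,x_2y_2,x_3y_3$, and the star $Q_5$ with center $b$. Send the values $1,1,4$ from $a$ to $b$ along the three paths. Since $1+1+4=0$ in $\mathbb{Z}_6$, this is a nowhere-zero flow. Label each leaf by the value that leaves it along its edge. On $Q_1$ the labels of $x_1,x_2,x_3$ are $-1,-1,-4$, that is $5,5,2$; the edge $x_3y_3$ has labels $4$ and $2$; and so on.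

Reassemble $\Theta$ in the order $Q_1,\dots,Q_5$, and record for each terminal only whether it has been met by no tree so far ($\bot$), by one tree (then record its label), or by two trees ($\checkmark$):
\[
\begin{array}{c|cccccc|c}
\text{after} & x_1&x_2&x_3&y_1&y_2&y_3&\text{cost}\\ \hline
Q_1 & 5&5&2&\bot&\bot&\bot&3\\
Q_2 & \checkmark&5&2&5&\bot&\bot&4\\
Q_3 & \checkmark&\checkmark&2&5&5&\bot&5\\
Q_4 & \checkmark&\checkmark&\checkmark&5&5&2&6\\
Q_5 & \checkmark&\checkmark&\checkmark&\checkmark&\checkmark&\checkmark&9
\end{array}
\]
Each row is determined by the previous row and the labels of the new tree. A tree may be added if its labels cancel the recorded labels of the terminals that were met before ($Q_5$ has labels $1,1,4$ against $5,5,2$), and if there is at least one such terminal. The shape of what has been built is forgotten. Yet any sequence of labeled trees that obeys the two rules and reaches the last row produces a connected graph with a nowhere-zero flow, hence a solution.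

Two features of this scheme cannot be dropped. Without the rule that a new tree meets an earlier one, the three doubled edges $x_iy_i$, each carrying a value around its 2-cycle, would reach the last row at cost $6$. And $\mathbb{Z}_2$ cannot replace $\mathbb{Z}_6$: a nowhere-zero $\mathbb{Z}_2$-flow has all values $1$ and forces all degrees to be even, so on $\Theta$ only solutions of cost at least $10$ would be certified.

In $\Theta$ the optimal solution happens to have terminals of degree $2$ and to fall apart into trees. The next section shows that this can always be arranged.

\section{A normal form for optimal solutions}\label{sec:normal}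

In this section $r(u,v)\in\{0,1,2\}$ is given for all pairs of distinct terminals, and a multigraph $M$ with $T\subseteq V(M)$ is \emph{feasible} if $\lambda_M(u,v)\ge r(u,v)$ for all pairs. We assume that every terminal has a positive requirement to some other terminal; a terminal without one can be removed from $T$. For $k\ge2$, 2-ECSM is the case $r\equiv2$. If a feasible multi-subgraph has three or more copies of an edge, one copy may be deleted, since a cut containing that edge still has two edges. So only finitely many multi-subgraphs matter, and the minimum cost $\mathrm{OPT}$ is attained whenever the instance is feasible.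

\subsection{Placed graphs}

Degrees in a multi-subgraph of $G$ cannot be bounded: if $G$ is a star and the terminals are its leaves, every edge must be doubled and the center has degree $2k$. The remedy is to separate the shape of a solution from its position in $G$ and to let several vertices of the shape sit at the same vertex of $G$.

A \emph{placed graph} is a multigraph $M$ with $T\subseteq V(M)$ together with a map $\varphi:V(M)\to V$, not necessarily injective, such that $\varphi(t)=t$ for $t\in T$. The cost of an edge $xy$ is $c(xy)=\operatorname{dist}(\varphi(x),\varphi(y))$, the cost $c(\cdot)$ of $M$ or of a subgraph of $M$ is the sum of the costs of its edges, and we consider only placed graphs of finite cost. The vertices in $V(M)\setminus T$ are the \emph{Steiner vertices}. For the star with unit weights, a cycle through the $k\ge 2$ terminals is a placed graph of cost $2k$ that describes the doubled star.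

\begin{lemma}\label{lem:placed}
Replacing each edge $xy$ of a placed graph $M$ by new copies of the edges of a shortest $\varphi(x)$--$\varphi(y)$ path gives a multi-subgraph $H\supseteq T$ of $G$ with $w(H)=c(M)$ and $\lambda_H(u,v)\ge\lambda_M(u,v)$ for all $u,v\in T$. Conversely, a multi-subgraph $H$ of $G$ containing $T$ is, with $\varphi$ the identity, a placed graph with $c(H)\le w(H)$. Hence $\mathrm{OPT}$ is also the minimum cost of a feasible placed graph.
\end{lemma}

\begin{proof}
Let $X\subseteq V(H)$ separate $u$ and $v$. Then $\varphi^{-1}(X)$ separates $u$ and $v$ in $M$, so at least $\lambda_M(u,v)$ edges of $M$ have exactly one end in it. The path replacing such an edge starts in $X$ and ends outside $X$, so it contributes an edge copy to $\delta_H(X)$, and different edges of $M$ contribute different copies. The converse holds because $\operatorname{dist}(x,y)\le w(xy)$ for every edge $xy$ of $G$.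
\end{proof}

A placed graph is \emph{optimal} if it is feasible and has cost $\mathrm{OPT}$. We use repeatedly that a feasible placed graph of cost at most $\mathrm{OPT}$ is optimal. In particular, since weights are non-negative, deleting vertices and edges from an optimal placed graph gives an optimal one as long as feasibility is kept.

\subsection{Cycles in critical graphs}

The heart of the normal form is that cycles must pass through terminals. In a graph from which no edge can be removed, each edge of a cycle $Z$ lies in a cut of size $2$ that separates a pair with requirement $2$, and by parity the second edge of the cut lies on $Z$ too. Such a cut encloses an arc of $Z$. We intersect cuts to shrink the arc to a single vertex, and this vertex cannot be a Steiner vertex of degree at most $3$.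

\begin{lemma}[cycle lemma]\label{lem:cycle}
Let $M$ be a multigraph, $T\subseteq V(M)$, and let $\mathcal{P}$ be a set of pairs of vertices of $T$ with $\lambda_M(u,v)\ge2$ for all $\{u,v\}\in\mathcal{P}$. Assume that
\begin{enumerate}
\item[(i)] vertices outside $T$ have degree at most $3$, and
\item[(ii)] for every non-bridge $e$ there is $\{u,v\}\in\mathcal{P}$ with $\lambda_{M-e}(u,v)\le1$.
\end{enumerate}
Then every cycle of $M$ contains at least two vertices of $T$.
\end{lemma}

\begin{proof}
Fix a cycle $Z$ and write $\delta=\delta_M$. Call $X\subseteq V(M)$ \emph{tight} if $X$ separates some pair of $\mathcal{P}$ and $\delta(X)$ consists of two distinct edges $e,f$ of $Z$. The complement of a tight set is tight. If $X$ is tight with $\delta(X)=\{e,f\}$, then $Z-\{e,f\}$ consists of two paths, and each of $e,f$ joins one path to the other. Neither path has an edge in $\delta(X)$, while $e\in\delta(X)$, so one path lies in $X$ and the other lies outside. We call the former the \emph{arc} of $X$; its vertex set is $X\cap V(Z)$.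

\emph{Step 1: every edge $g$ of $Z$ lies in $\delta(Y)$ for some tight $Y$.} The edge $g$ is not a bridge, so by (ii) there are a pair of $\mathcal{P}$ and a set $Y$ separating it with $|\delta(Y)\setminus\{g\}|\le1$. Since $|\delta(Y)|\ge2$, we have $\delta(Y)=\{g,h\}$ for some $h\neq g$. A cycle has an even number of edges in every cut, so $h\in E(Z)$.

\emph{Step 2: the arc of every tight set contains a vertex of $T$.} Let $X$ be tight with $\delta(X)=\{e,f\}$ and arc $P$, and let $\{u,v\}\in\mathcal{P}$ with $u\in X$ and $v\notin X$. We use induction on $|V(P)|$.

Let $V(P)=\{z\}$ and suppose $z\notin T$. Then $u\neq z$, so $X\setminus\{z\}$ separates $u$ and $v$. The edges $e$ and $f$ have $z$ as their only end in $X$, so an edge of $\delta(X\setminus\{z\})$ is an edge at $z$ different from $e$ and $f$. By (i) there is at most one such edge, which contradicts $\lambda_M(u,v)\ge2$.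

Let $|V(P)|\ge2$. Take $g\in E(P)$ and, by Step 1, a tight set $Y$ with $\delta(Y)=\{g,h\}$. If $h\in E(P)$, then one of the two paths of $Z-\{g,h\}$ is the part of $P$ strictly between $g$ and $h$. It is the arc of $Y$ or of the complement of $Y$, it has fewer vertices than $P$, and by induction it contains a vertex of $T$.

It remains to treat $h\notin E(P)$. Let $P_1$ and $P_2$ be the two paths of $P-g$, where $P_1$ contains the end of $e$ in $X$ and $P_2$ contains the end of $f$ in $X$. They contain neither $g$ nor $h$, and they are joined by $g\in\delta(Y)$, so after replacing $Y$ by its complement if necessary we have $V(P_1)\subseteq Y$ and $V(P_2)\cap Y=\emptyset$. An edge of $\delta(X\cap Y)$ has an end in $X\cap Y$ and leaves $X$ or $Y$, so it is one of $e,f,g,h$. The edges $e$ and $g$ join $P_1\subseteq X\cap Y$ to a vertex outside $X$, respectively outside $Y$. The edge $f$ has one end in $P_2\subseteq X\setminus Y$ and one outside $X$, so it has no end in $X\cap Y$. If $h\notin\{e,f\}$, then $h$ is an edge of the other path of $Z-\{e,f\}$ and has both ends outside $X$. Hence $\delta(X\cap Y)=\{e,g\}$. Exchanging $Y$ with its complement, $P_1$ with $P_2$ and $e$ with $f$ gives $\delta(X\setminus Y)=\{g,f\}$.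 One of the sets $X\cap Y$, $X\setminus Y$ contains $u$, and neither contains $v$. That set is tight, its arc is $P_1$ or $P_2$, and induction applies.

By Step 1 there is a tight set $X$. By Step 2 the arcs of $X$ and of its complement, which are disjoint, each contain a vertex of $T$.
\end{proof}

Both hypotheses are needed. Take a path $t_1\,z\,t_2$ with both edges doubled and $T=\{t_1,t_2\}$: hypothesis (ii) holds, $z$ has degree $4$, and the cycle on $t_1,z$ contains one terminal. Replace the vertex $a$ of $\Theta$ by a triangle with one vertex adjacent to each $x_i$: hypothesis (i) holds, the triangle contains no terminal, and any one of its edges can be deleted.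

\subsection{Reducing degrees}

To apply the cycle lemma we need an optimal placed graph with small degrees from which no non-bridge can be deleted. The two goals interact. Degrees are reduced by adding vertices and edges, and deleting an edge may create bridges at terminals that have to be repaired again. A quantity that is unchanged by the repairs and drops with each deletion of a non-bridge is
\[
\mu(M)=|E(M)|-|V(M)|+(\text{number of components of }M)\ \ge 0 .
\]
Call a vertex of a placed graph \emph{bad} if it is a Steiner vertex of degree at least $4$, a terminal of degree at least $3$, or a terminal of degree $2$ incident with a bridge.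

\begin{lemma}\label{lem:detach}
For every optimal placed graph $M$ there is an optimal placed graph $M^*$ without bad vertices and with $\mu(M^*)=\mu(M)$.
\end{lemma}

\begin{proof}
Let $x$ be a bad vertex of $M$. We choose two edges $p,q$ at $x$. If $x$ is incident with a bridge, let $p$ be a bridge and $q$ any other edge at $x$, which exists since $\deg x\ge2$. Otherwise $\deg x\ge3$ and all edges at $x$ lie in the block $K$ of $x$. Orient $K$ strongly by Theorem~\ref{thm:robbins}; then two edges $p,q$ both enter $x$ or both leave $x$. Form $M'$ by adding a Steiner vertex $x'$ with $\varphi(x')=\varphi(x)$, moving the ends of $p$ and $q$ from $x$ to $x'$, and adding the edge $xx'$, which has cost $0$. Then $c(M')=c(M)$, and contracting $xx'$ turns $M'$ back into $M$. So the components of $M$ and $M'$ correspond, and $\mu(M')=\mu(M)$ because one vertex and one edge were added.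

An edge $e\ne xx'$ is a bridge of $M'$ if and only if it is a bridge of $M$, because the cuts of $M$ correspond to the cuts of $M'$ that do not contain $xx'$. For the edge $xx'$ there are three cases.
\begin{itemize}
\item \emph{Neither $p$ nor $q$ is a bridge.} Orient $xx'$ toward $x$ if $p,q$ entered $x$, and toward $x'$ if they left $x$. Every directed walk in $K$ becomes a directed walk in the modified graph by inserting $xx'$ next to each use of $p$ or $q$, and $x'$ has an incoming and an outgoing edge. So the modified orientation of $K$ is strongly connected, and $xx'$ is not a bridge.
\item \emph{$p$ is a bridge and $q$ is not.} By Lemma~\ref{lem:blocks}, $q$ is not the only non-bridge at $x'$, so $xx'$ is not a bridge.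
\item \emph{Both are bridges.} By Lemma~\ref{lem:blocks}, $xx'$ is not the only non-bridge at $x'$, so it is a bridge.
\end{itemize}
In the first two cases, contracting $xx'$ turns $M'$ minus its bridges into $M$ minus its bridges. In the third case, $M'$ minus its bridges is $M$ minus its bridges together with the isolated vertex $x'$. In all cases two vertices of $M$ lie in the same block of $M'$ if and only if they lie in the same block of $M$. By Lemma~\ref{lem:blocks}, $M'$ is feasible, hence optimal.

The degree of $x$ drops by one, $x'$ is a Steiner vertex of degree $3$, and other degrees are unchanged. Therefore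
\[
\sum_{z\notin T}\max(\deg z-3,0)+\sum_{t\in T}\max(\deg t-1,0)
\]
decreases by one, and after finitely many steps no bad vertex is left.
\end{proof}

The orientation is what makes the first case work. Detaching two arbitrary edges may create a bridge: in the doubled path $t_1\,z\,t_2$, moving both edges between $t_1$ and $z$ to $z'$ makes $zz'$ a bridge.

\subsection{The normal form}

\begin{proposition}\label{prop:normal}
If the instance is feasible, there is an optimal placed graph $M$ with the following properties.
\begin{enumerate}
\item[(N1)] Every Steiner vertex has degree $3$ and is incident with $0$, $1$ or $3$ bridges.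
\item[(N2)] Every terminal has degree $1$, or has degree $2$ and is incident with no bridge.
\item[(N3)] Every component of $M$ and each side of every bridge contains a terminal.
\item[(N4)] Every cycle contains at least two terminals.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\mathcal{N}$ be the class of optimal placed graphs without bad vertices. It is nonempty by Lemmas~\ref{lem:placed} and~\ref{lem:detach}. Choose $M\in\mathcal{N}$ with $\mu(M)$ minimum and, subject to this, $|V(M)|+|E(M)|$ minimum. Then
\begin{enumerate}
\item[(a)] no optimal placed graph has smaller $\mu$, by Lemma~\ref{lem:detach}, and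
\item[(b)] no member $M'$ of $\mathcal{N}$ with $\mu(M')\le\mu(M)$ has smaller $|V|+|E|$.
\end{enumerate}

(N2). No terminal is bad, and degree $0$ is excluded because each terminal has a positive requirement.

(N3). Deleting a component $N$ without terminals changes $\mu$ by $-\mu(N)\le0$ and leaves a member of $\mathcal{N}$, contrary to (b). Let $b$ be a bridge with a side $N$ without terminals, and delete $N$ and $b$. No path between terminals enters $N$, since it would have to use $b$ twice, so feasibility is kept. The cycles outside $N$ are kept, so a remaining edge is a bridge now exactly if it was one before. The only remaining vertex whose degree changes is the end of $b$ outside $N$. If it is a Steiner vertex its degree drops, and if it is a terminal then it had degree $1$ by (N2); so it does not become bad. Finally $\mu$ changes by $-(|E(N)|+1)+|V(N)|=-\mu(N)\le0$. This contradicts (b).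

(N1). Let $x$ be a Steiner vertex; its degree is at most $3$. Degree $0$ or $1$ would make $\{x\}$ a component or a side of a bridge, contrary to (N3). Let $\deg x=2$. If $x$ has two neighbors $y_1\ne y_2$, replace $x$ and its two edges by an edge $y_1y_2$. The cost does not increase, by the triangle inequality. A cycle through $x$, or a path through $x$ between terminals, uses both edges at $x$, so cycles and such paths correspond before and after the replacement. Thus feasibility is kept, old edges keep their status as bridges, and the new edge is a bridge exactly if the two replaced edges were. No vertex becomes bad, $\mu$ is unchanged, and (b) is violated. If both edges at $x$ go to the same vertex $y$, then no path between terminals visits $x$, since it would visit $y$ twice. Deleting $x$ keeps feasibility and lowers $\mu$ by $2-1=1$, contrary to (a). So $\deg x=3$, and $x$ is not incident with exactly two bridges by Lemma~\ref{lem:blocks}.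

(N4). Let $\mathcal{P}$ be the set of pairs with $r=2$, and let $e$ be a non-bridge. Deleting $e$ does not change the components and lowers $\mu$ by one. By (a), $M-e$ is not feasible, so $\lambda_{M-e}(u,v)\le1$ for some pair in $\mathcal{P}$. Lemma~\ref{lem:cycle} applies.
\end{proof}

\begin{corollary}\label{cor:normal}
For a feasible instance of 2-ECSM with $k\ge2$ there is a 2-edge-connected placed graph $M$ of cost $\mathrm{OPT}$ in which terminals have degree $2$, Steiner vertices have degree $3$, and every cycle contains at least two terminals.
\end{corollary}

\begin{proof}
Take $M$ from Proposition~\ref{prop:normal} with $r\equiv2$. All terminals lie in one block. By (N3), a second component or a bridge would separate two terminals, so $M$ is connected and bridgeless, and no terminal has degree $1$.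
\end{proof}

\section{Cutting at the terminals}\label{sec:cutting}

Let $W$ be a set of vertices of degree $2$ in a multigraph $K$. To \emph{cut $K$ at $W$} means to replace each $z\in W$ by two new vertices of degree $1$, the \emph{copies} of $z$, one for each edge at $z$. The next lemma collects all that the algorithms need to know about an optimal solution.

\begin{lemma}\label{lem:cutting}
Let $K$ be a 2-edge-connected multigraph with at least two vertices, and let $W$ be a set of vertices of degree $2$ such that every cycle of $K$ contains at least two vertices of $W$. Cutting $K$ at $W$ gives a forest. Its components can be numbered $Q_1,\dots,Q_m$, and there are sets $W_i\subseteq W$ and maps $d_i:W_i\to\Gamma^*$, such that the following hold.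
\begin{enumerate}
\item[(T1)] The leaves of $Q_i$ are copies of distinct vertices of $W$, which form the set $W_i$; we identify them with these vertices. The inner vertices of $Q_i$ lie in $V(K)\setminus W$ and have the same degree as in $K$. Each vertex of $W$ lies in exactly two of the sets $W_i$.
\item[(T2)] For $i\ge2$, the set $W_i$ meets $W_1\cup\dots\cup W_{i-1}$.
\item[(T3)] $\sum_{z\in W_i}d_i(z)=0$, and for every edge $e$ of $Q_i$ and the set $L$ of leaves of $Q_i$ on one side of $e$ we have $\sum_{z\in L}d_i(z)\ne0$.
\item[(T4)] If $z\in W_i\cap W_j$ with $i\neq j$, then $d_i(z)+d_j(z)=0$.
\end{enumerate}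
\end{lemma}

\begin{proof}
A cycle of the cut graph avoids the vertices of degree $1$, so it would be a cycle of $K$ without vertices of $W$. Hence the cut graph is a forest. The vertices outside $W$ keep their degrees, which are at least $2$, so the leaves are exactly the copies and every tree has an edge. If both copies of $z$ lay in one tree, the path between them would have no leaf as an inner vertex, and it would form a cycle of $K$ whose only vertex in $W$ is $z$. This proves (T1).

Choose $Q_1$ arbitrarily, and suppose $Q_1,\dots,Q_{i-1}$ are chosen and do not exhaust the forest. Since $K$ is connected, some vertex of $K$ is incident with an edge of a chosen tree and an edge of an unchosen tree. All edges at a vertex outside $W$ lie in one tree, so this vertex is in $W$. Let $Q_i$ be the unchosen tree. This gives (T2).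

By Theorem~\ref{thm:seymour}, fix a nowhere-zero $\Gamma$-flow on $K$, and for $z\in W_i$ let $d_i(z)$ be the value from $z$ along its edge in $Q_i$. Conservation at $z$ is (T4). On $Q_i$ the flow restricts to an assignment with net outflow $d_i(z)$ at each leaf $z$ and $0$ at inner vertices. Identity \eqref{eq:cut} for $X=V(Q_i)$ gives $\sum d_i(z)=0$. For $X$ a side of $e$ in $Q_i$ it says that $\sum_{z\in L}d_i(z)$ is the value of $e$ out of $X$, which is nonzero.
\end{proof}

\begin{remark}
Apply the lemma to the graph $M$ of Corollary~\ref{cor:normal} with $W=T$. A tree with $\ell$ leaves whose inner vertices have degree $3$ has $\ell-2$ inner vertices, so $M$ has $2k-2m$ Steiner vertices and fewer than $3k$ vertices. Listing all shapes of $M$ is too slow, since there are already $(k-1)!/2$ cycles through $k\ge 3$ terminals. For $k=3$ the list is short: six leaves form three trees with two leaves or two trees with three leaves, so $M$ is a triangle or consists of two stars on $t_1,t_2,t_3$ with centers placed at $\alpha,\beta\in V$. The triangle costs at most $2\sum_i\operatorname{dist}(\alpha,t_i)$ and at most $2\sum_i\operatorname{dist}(\beta,t_i)$, hence at most the cost of the two stars. So for three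 terminals a shortest closed walk is optimal.
\end{remark}

\section{The algorithm for 2-ECSM}\label{sec:algorithm}

If $k\le1$, the empty solution is optimal. Let $k\ge2$.

\subsection{The tables}

A \emph{labeling} is a map $\tau$ from a nonempty set $\operatorname{dom}\tau\subseteq T$ to $\Gamma^*$, and $\Sigma(\tau)=\sum_{t\in\operatorname{dom}\tau}\tau(t)\in\Gamma$. It is \emph{balanced} if $\Sigma(\tau)=0$; then $|\operatorname{dom}\tau|\ge2$. We write $\tau=\tau_1\uplus\tau_2$ if $\operatorname{dom}\tau$ is the disjoint union of $\operatorname{dom}\tau_1$ and $\operatorname{dom}\tau_2$ and $\tau_i$ is the restriction of $\tau$, and $\tau-t$ for the restriction of $\tau$ to $\operatorname{dom}\tau\setminus\{t\}$. The minimum of the empty set is $\infty$.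

\emph{Table $A$ (branches).} This is the subset program for Steiner trees with one more condition. A branch collects the values $\tau(t)$ from the terminals in $\operatorname{dom}\tau$ and delivers their sum at a vertex $v$, and by (T3) no edge may carry the sum $0$. For $\Sigma(\tau)\ne0$ and $v\in V$ let
\begin{align}
A(\tau,v)&=\operatorname{dist}(t,v) &&\text{if }\operatorname{dom}\tau=\{t\},\label{eq:A1}\\
A(\tau,v)&=\min_{u\in V}\ \min_{\tau_1,\tau_2}\ \big(A(\tau_1,u)+A(\tau_2,u)+\operatorname{dist}(u,v)\big) &&\text{if }|\operatorname{dom}\tau|\ge2,\label{eq:A2}
\end{align}
where the inner minimum is over $\tau=\tau_1\uplus\tau_2$ with $\Sigma(\tau_1)\neq0$ and $\Sigma(\tau_2)\ne0$.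

\emph{Table $B$ (trees).} A whole tree is a branch that delivers at one of its own leaves. For balanced $\tau$ let
\begin{equation}\label{eq:B}
B(\tau)=\min_{t\in\operatorname{dom}\tau}A(\tau-t,\,t),
\end{equation}
which is defined because $\Sigma(\tau-t)=-\tau(t)\ne0$.

\emph{Table $C$ (unions of trees).} A \emph{state} is a map $\sigma:T\to\{\bot,\checkmark\}\cup\Gamma^*$, as in the rows of the table in Section~\ref{sec:example}. A state $\sigma$ and a balanced labeling $\tau$ are \emph{compatible} if every $t\in\operatorname{dom}\tau$ has $\sigma(t)=\bot$ or $\sigma(t)=-\tau(t)$, and the second alternative holds for at least one $t$. In this case $\sigma\oplus\tau$ is the state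
\[
(\sigma\oplus\tau)(t)=
\begin{cases}
\sigma(t) & t\notin\operatorname{dom}\tau,\\
\tau(t) & t\in\operatorname{dom}\tau,\ \sigma(t)=\bot,\\
\checkmark & t\in\operatorname{dom}\tau,\ \sigma(t)=-\tau(t).
\end{cases}
\]
Let $[\tau]$ be the state that equals $\tau$ on $\operatorname{dom}\tau$ and $\bot$ elsewhere. Define
\begin{equation}\label{eq:C}
C(\sigma')=\min\Big(\{B(\tau):[\tau]=\sigma'\}\cup\{C(\sigma)+B(\tau):(\sigma,\tau)\text{ compatible},\ \sigma\oplus\tau=\sigma'\}\Big),
\end{equation}
with $\tau$ ranging over balanced labelings. Give $\bot$ rank $0$, the elements of $\Gamma^*$ rank $1$ and $\checkmark$ rank $2$. The total rank of $\sigma\oplus\tau$ exceeds that of $\sigma$ by $|\operatorname{dom}\tau|>0$, so \eqref{eq:C} is a recursion on the total rank.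

The algorithm outputs $C(\sigma^\checkmark)$, where $\sigma^\checkmark$ is the state with all values $\checkmark$. It stores a minimizing choice for each entry and recovers a solution from these choices by the construction in the proof of Lemma~\ref{lem:soundA}.

\subsection{Running time}

All distances are computed in $O(n^3)$ steps. A pair $(\tau_1,\tau_2)$ with disjoint domains is specified by one of $1+5+5=11$ options per terminal. So the numbers $\min_{\tau_1,\tau_2}(A(\tau_1,u)+A(\tau_2,u))$ for all $\tau$ and $u$ cost $O(11^kkn)$ steps in total, and the minimum over $u$ in \eqref{eq:A2} costs $O(6^kn^2)$. A compatible pair $(\sigma,\tau)$ is specified by one of $17$ options per terminal $t$: seven values of $\sigma(t)$ if $t\notin\operatorname{dom}\tau$, and otherwise five values of $\tau(t)$, each with $\sigma(t)\in\{\bot,-\tau(t)\}$. Each option determines $(\sigma\oplus\tau)(t)$, so the candidates for a given $\sigma'$ are listed coordinate by coordinate, and each of the $17^k$ combinations is inspected once, for $O(k)$ steps. The total is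
\[
O(17^kk+11^kkn+6^kn^2+n^3)=17^kn^{O(1)} .
\]

\subsection{Soundness}

Nothing in the tables forces the shortest paths to be disjoint in $G$ or to avoid terminals. This does no harm, because every path is bought separately. For multi-subgraphs $F_1,F_2$ of $G$ let $F_1+F_2$ have vertex set $V(F_1)\cup V(F_2)$ and as edge set the disjoint union of $E(F_1)$ and $E(F_2)$. Costs add; $\Gamma$-assignments on $F_1$ and $F_2$ combine to one on $F_1+F_2$ whose net outflow is the sum; and $F_1+F_2$ is connected if $F_1,F_2$ are connected and share a vertex.

\begin{lemma}\label{lem:soundA}
Every finite table entry is the cost of a connected multi-subgraph $F$ of $G$ with a nowhere-zero $\Gamma$-assignment such that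
\begin{itemize}
\item for $A(\tau,v)$: $V(F)\supseteq\operatorname{dom}\tau\cup\{v\}$, and the net outflow is $\sum_{t\in\operatorname{dom}\tau}\tau(t)\mathbf{1}_t-\Sigma(\tau)\mathbf{1}_v$;
\item for $B(\tau)$: $V(F)\supseteq\operatorname{dom}\tau$, and the net outflow is $\sum_{t\in\operatorname{dom}\tau}\tau(t)\mathbf{1}_t$;
\item for $C(\sigma)$: $V(F)\supseteq\{t:\sigma(t)\neq\bot\}$, and the net outflow is $\sum_{t:\,\sigma(t)\in\Gamma^*}\sigma(t)\mathbf{1}_t$.
\end{itemize}
Consequently, if the output is finite, it is the cost of a solution.
\end{lemma}

\begin{proof}
We follow the recursions. A path from $x$ to $y$, all of whose edges have value $a$ in the direction of $y$, has net outflow $a\mathbf{1}_x-a\mathbf{1}_y$; this includes the one-vertex path with $x=y$. For \eqref{eq:A1} take a shortest $t$--$v$ path carrying $\tau(t)$. For \eqref{eq:A2} add the graphs for $A(\tau_1,u)$ and $A(\tau_2,u)$ and a shortest $u$--$v$ path carrying $\Sigma(\tau)\ne0$. All three contain $u$, and in the sum of the net outflows the terms $-\Sigma(\tau_1)\mathbf{1}_u-\Sigma(\tau_2)\mathbf{1}_u+\Sigma(\tau)\mathbf{1}_u$ cancel. For \eqref{eq:B} take the graph for $A(\tau-t,t)$ and note $-\Sigma(\tau-t)=\tau(t)$. For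 \eqref{eq:C}, the graph for $B(\tau)$ is a graph for $[\tau]$. If $(\sigma,\tau)$ is compatible, the graphs for $C(\sigma)$ and $B(\tau)$ share a terminal $t$ with $\sigma(t)=-\tau(t)$, so their sum is connected. The net outflows cancel at the terminals that become $\checkmark$, and the terminals with $\sigma(t)=\bot$ in $\operatorname{dom}\tau$ receive $\tau(t)$.

For $\sigma^\checkmark$ we obtain a connected $F\supseteq T$ with a nowhere-zero $\Gamma$-flow. By Lemma~\ref{lem:nobridge} it is 2-edge-connected, and by Lemma~\ref{lem:blocks} it is a solution.
\end{proof}

The graph $F$ for $\sigma^\checkmark$ is a sum of at most $k$ graphs for entries of $B$ (each raises the rank by at least $2$), and each of these consists of at most $2k$ shortest paths, so it is recovered in polynomial time. The proof is the place where the freedom to repeat edges is essential. If $G$ is a single edge whose ends are the terminals, the output is twice its weight, whereas no subgraph without repeated edges is feasible.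

\subsection{Completeness}

\begin{lemma}\label{lem:completeA}
If the instance is feasible, then $C(\sigma^\checkmark)\le\mathrm{OPT}$.
\end{lemma}

\begin{proof}
Let $M$ be as in Corollary~\ref{cor:normal}, and apply Lemma~\ref{lem:cutting} with $K=M$ and $W=T$. The maps $d_i$ are balanced labelings, and all inner vertices of the trees have degree $3$.

\emph{Single trees: $B(d_i)\le c(Q_i)$.} Root $Q_i$ at a leaf $t$. For a vertex $x\neq t$ with parent $y$, let $L_x$ be the set of leaves among $x$ and its descendants, and let $c_x$ be the cost of the edge $xy$ and all edges below $x$. By (T3), $\Sigma(d_i|_{L_x})\ne0$. We show $A(d_i|_{L_x},\varphi(y))\le c_x$ by induction from the leaves. If $x$ is a leaf, this is \eqref{eq:A1}. Otherwise $x$ has two children $x_1,x_2$ and $d_i|_{L_x}=d_i|_{L_{x_1}}\uplus d_i|_{L_{x_2}}$, so \eqref{eq:A2} with $u=\varphi(x)$ gives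
\[
A(d_i|_{L_x},\varphi(y))\le c_{x_1}+c_{x_2}+\operatorname{dist}(\varphi(x),\varphi(y))=c_x .
\]
For the unique child $x$ of $t$ we have $L_x=W_i\setminus\{t\}$ and $c_x=c(Q_i)$, so $B(d_i)\le A(d_i-t,t)\le c(Q_i)$.

\emph{Unions of trees.} Define the state $\sigma_i$ by $\sigma_i(t)=\bot$ if $t$ lies in none of $W_1,\dots,W_i$, $\sigma_i(t)=d_j(t)$ if it lies in exactly one of them, namely $W_j$, and $\sigma_i(t)=\checkmark$ if it lies in two. Then $\sigma_1=[d_1]$, and $\sigma_m=\sigma^\checkmark$ by (T1). Let $i\ge2$ and $t\in W_i$. By (T1), $t$ lies in at most one earlier set $W_j$, so $\sigma_{i-1}(t)=\bot$ or $\sigma_{i-1}(t)=d_j(t)=-d_i(t)$ by (T4), and the latter happens for some $t$ by (T2). Thus $(\sigma_{i-1},d_i)$ is compatible and $\sigma_{i-1}\oplus d_i=\sigma_i$. By induction $C(\sigma_i)\le\sum_{j\le i}c(Q_j)$, and for $i=m$ the right side is $c(M)=\mathrm{OPT}$.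
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If the instance is infeasible, the output is $\infty$ by Lemma~\ref{lem:soundA}. Otherwise the output is at most $\mathrm{OPT}$ by Lemma~\ref{lem:completeA}, and it is the cost of a solution, which the algorithm constructs, by Lemma~\ref{lem:soundA}. The number of operations is $17^kn^{O(1)}$.
\end{proof}

\section{The lower bound}\label{sec:lower}

The Exponential Time Hypothesis (ETH) states that for some $\varepsilon>0$, satisfiability of 3-CNF formulas with $N$ variables cannot be decided in time $O(2^{\varepsilon N})$. We use one consequence: under ETH, no algorithm decides in time $2^{o(n)}$ whether a graph with $n$ vertices has a Hamiltonian cycle \cite[Ch.~14]{Cygan}.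

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $G$ be a simple graph with $n\ge3$ vertices, $w\equiv1$ and $T=V$. In a solution $H$ all degrees are at least $2$, so $H$ has at least $n$ edges. If it has exactly $n$ edges, all degrees equal $2$, and since $H$ is connected it is a cycle through all vertices. As $n\ge3$, this cycle has no parallel edges, so it is a Hamiltonian cycle of $G$. Conversely, a Hamiltonian cycle is a solution of cost $n$. Thus $\mathrm{OPT}=n$ if and only if $G$ is Hamiltonian. Since $k=n$, an algorithm with running time $2^{o(k)}n^{O(1)}$ would decide this in time $2^{o(n)}$.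
\end{proof}

\section{Requirements in $\{0,1,2\}$}\label{sec:general}

We prove Theorem~\ref{thm:general}. Remove from $T$ the terminals without positive requirement; if none remain, the optimum is $0$. For $i=1,2$, the \emph{$i$-classes} are the classes of the equivalence relation on $T$ generated by the pairs with $r\ge i$, and a subset of $T$ is \emph{$i$-closed} if it is a union of $i$-classes. Every 2-class lies in a 1-class, so 1-closed sets are 2-closed. Lying in one component and lying in one block are equivalence relations, so by Lemma~\ref{lem:blocks} a multigraph containing $T$ is feasible if and only if each 1-class lies in one component and each 2-class lies in one block.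

\subsection{What is new}

An optimal solution now has several components, and each component consists of blocks joined by bridges in a tree-like fashion. We build a component from the bottom up. A new table $g(R,v)$ holds the cost of a connected piece that contains $v$ and satisfies the requirements of size $2$ inside the terminal set $R$. Such a piece, seen from its top vertex, is a single terminal, or two smaller pieces, or a nontrivial block with smaller pieces hanging from it; by (N1) and (N2) there is no other possibility.

The nontrivial blocks are assembled as in Section~\ref{sec:algorithm}, with two changes. First, pieces hang from Steiner vertices inside the trees $Q_i$. They carry no flow, but their terminals must be recorded, so that every terminal is accounted for exactly once. The tables $A$ and $B$ get a further argument $R$, and states get a further value $\circ$. Second, the block itself is attached upward at one of its Steiner vertices $x_0$, and we must know that the assembled graph passes through the position $u=\varphi(x_0)$. The vertex $x_0$ has degree $2$ in the block, like a terminal, so we treat it as one additional terminal $\rho$ located at $u$ and compute the tables for each $u\in V$.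

\subsection{The tables}

Let $\rho$ be a new symbol and $T^+=T\cup\{\rho\}$. For $u\in V$ let $\operatorname{loc}_u(t)=t$ for $t\in T$ and $\operatorname{loc}_u(\rho)=u$. Labelings now have nonempty domains in $T^+$. The letters $R,R_1,R_2$ denote 2-closed subsets of $T$, the symbol $\uplus$ between sets is a disjoint union, and in an entry with arguments $\tau$ and $R$ the sets $\operatorname{dom}\tau$ and $R$ are disjoint. A hat marks the value at a branching position, before the path that leads upward is added.

\emph{Table $g$.} For $R\ne\emptyset$ and $v\in V$ let $g(R,v)=\min_{u\in V}\big(\hat g(R,u)+\operatorname{dist}(u,v)\big)$, where $\hat g(R,u)$ is the minimum of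
\begin{enumerate}
\item[(g1)] $0$, if $R=\{u\}$ is a 2-class;
\item[(g2)] $g(R_1,u)+g(R_2,u)$, for $R=R_1\uplus R_2$ with $R_1,R_2\neq\emptyset$;
\item[(g3)] $C^u(\sigma_{R,D})$, for nonempty 2-closed $D\subseteq R$, where $\sigma_{R,D}$ is $\checkmark$ on $D\cup\{\rho\}$, $\circ$ on $R\setminus D$, and $\bot$ elsewhere.
\end{enumerate}

\emph{Table $A^u$.} For $\Sigma(\tau)\neq0$, $R$ possibly empty, and $v\in V$ let $A^u(\tau,R,v)=\min_{x\in V}\big(\hat A^u(\tau,R,x)+\operatorname{dist}(x,v)\big)$, where $\hat A^u(\tau,R,x)$ is the minimum of
\begin{enumerate}
\item[(A1)] $0$, if $\operatorname{dom}\tau=\{t\}$, $R=\emptyset$ and $x=\operatorname{loc}_u(t)$;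
\item[(A2)] $A^u(\tau_1,R_1,x)+A^u(\tau_2,R_2,x)$, for $\tau=\tau_1\uplus\tau_2$ with $\Sigma(\tau_1),\Sigma(\tau_2)\ne0$ and $R=R_1\uplus R_2$;
\item[(A3)] $A^u(\tau,R_1,x)+g(R_2,x)$, for $R=R_1\uplus R_2$ with $R_2\neq\emptyset$.
\end{enumerate}

\emph{Table $B^u$.} For balanced $\tau$ let $B^u(\tau,R)=\min_{t\in\operatorname{dom}\tau}A^u(\tau-t,R,\operatorname{loc}_u(t))$.

\emph{Table $C^u$.} States are maps $\sigma:T^+\to\{\bot,\checkmark,\circ\}\cup\Gamma^*$. For balanced $\tau$, let $[\tau,R]$ be the state that is $\tau$ on $\operatorname{dom}\tau$, $\circ$ on $R$ and $\bot$ elsewhere. A state $\sigma$ is \emph{compatible} with $(\tau,R)$ if $\sigma=\bot$ on $R$ and $(\sigma,\tau)$ is compatible in the sense of Section~\ref{sec:algorithm}; then $\sigma\oplus(\tau,R)$ is $\circ$ on $R$ and $\sigma\oplus\tau$ elsewhere. The entry $C^u(\sigma')$ is the minimum of the values $B^u(\tau,R)$ with $[\tau,R]=\sigma'$ and the values $C^u(\sigma)+B^u(\tau,R)$ with $\sigma\oplus(\tau,R)=\sigma'$.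

\emph{Output.} The minimum of $\sum_j\min_{v\in V}g(S_j,v)$ over all partitions of $T$ into nonempty 1-closed sets $S_j$.

\emph{Order of evaluation.} Call $|R|$ the level of an entry of $g$, $A^u$, $B^u$, and $|\sigma^{-1}(\circ)|$ the level of $C^u(\sigma)$. An entry $g(R,v)$ refers only to lower levels: in (g2) the sets $R_i$ are proper subsets of $R$, and in (g3) so is $R\setminus D$, which is why $D$ has to be nonempty. An entry $A^u(\tau,R,v)$ refers to entries of $g$ of at most the same level, and to entries of $A^u$ of lower level (A3) or of at most the same level and smaller domain (A2). An entry $C^u(\sigma')$ refers to entries of $B^u$ and $C^u$ of at most the same level, the latter with smaller total rank on the points where the state is not $\circ$. So for each level $0,1,\dots,k$ we compute $g$, then $A^u$ by increasing domain, then $B^u$, then $C^u$ by increasing rank.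

\emph{Running time.} A compatible triple $(\sigma,\tau,R)$ has $8+10+1=19$ options per terminal $t$: eight values of $\sigma(t)$ if $t\notin\operatorname{dom}\tau\cup R$, ten options if $t\in\operatorname{dom}\tau$, and one if $t\in R$. Rule (A2) has $1+5+5+1+1=13$ options per terminal, rule (A3) has $1+5+1+1=8$, and rules (g2) and (g3) have $3$. The output is computed by a recursion over pairs $S'\subseteq S\subseteq T$, where $S'$ is the part removed from $S$, again with $3$ options per terminal. The symbol $\rho$ contributes a constant factor, and the vertices $u,x,v$ contribute a factor $n^{O(1)}$. The total time is $19^kn^{O(1)}$.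

\subsection{Soundness}

A multi-subgraph $F$ of $G$ \emph{serves} the 2-closed set $R$ if $F$ is connected, $R\subseteq V(F)$, and every 2-class contained in $R$ lies in one block of $F$. Adding edges does not decrease $\lambda$, and a 2-class contained in $R_1\cup R_2$ is contained in $R_1$ or $R_2$. Hence:
\begin{equation}\label{eq:serve}
\text{if $F_i$ serves $R_i$ for $i=1,2$ and $V(F_1)\cap V(F_2)\neq\emptyset$, then $F_1+F_2$ serves $R_1\cup R_2$.}
\end{equation}
A path serves $\emptyset$. A \emph{core} of $F$ is a connected subgraph $F_0\subseteq F$ with a nowhere-zero $\Gamma$-assignment on $F_0$; it is the part of $F$ that belongs to the block under construction.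

\begin{lemma}\label{lem:soundC}
Every finite table entry is the cost of a multi-subgraph $F$ of $G$ such that, with $\operatorname{loc}=\operatorname{loc}_u$,
\begin{itemize}
\item for $g(R,v)$ and $\hat g(R,v)$: $F$ serves $R$ and contains $v$;
\item for $A^u(\tau,R,v)$ and $\hat A^u(\tau,R,v)$: $F$ serves $R$ and has a core that contains $\operatorname{loc}(\operatorname{dom}\tau)\cup\{v\}$ and has net outflow $\sum_{t\in\operatorname{dom}\tau}\tau(t)\mathbf{1}_{\operatorname{loc}(t)}-\Sigma(\tau)\mathbf{1}_v$;
\item for $B^u(\tau,R)$: $F$ serves $R$ and has a core that contains $\operatorname{loc}(\operatorname{dom}\tau)$ and has net outflow $\sum_{t\in\operatorname{dom}\tau}\tau(t)\mathbf{1}_{\operatorname{loc}(t)}$;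
\item for $C^u(\sigma)$: the set $\sigma^{-1}(\circ)$ is 2-closed, $F$ serves it, and $F$ has a core that contains $\operatorname{loc}(t)$ for all $t$ with $\sigma(t)\in\Gamma^*\cup\{\checkmark\}$ and has net outflow $\sum_{t:\,\sigma(t)\in\Gamma^*}\sigma(t)\mathbf{1}_{\operatorname{loc}(t)}$.
\end{itemize}
Consequently, if the output is finite, it is the cost of a feasible multi-subgraph.
\end{lemma}

\begin{proof}
Induction along the order of evaluation. For (g1) and (A1) take the one-vertex graph $\{u\}$, respectively $\{x\}$, the latter being its own core with net outflow $\tau(t)\mathbf{1}_x-\tau(t)\mathbf{1}_x=0$. For (g2), and for the step from $\hat g(R,u)$ to $g(R,v)$, which adds a shortest $u$--$v$ path, use \eqref{eq:serve} at the common vertex $u$. In the step from $\hat A^u(\tau,R,x)$ to $A^u(\tau,R,v)$ add a shortest $x$--$v$ path carrying $\Sigma(\tau)\neq0$ to both $F$ and its core. In (A2) add the two graphs and the two cores; both cores contain $x$. In (A3) add the two graphs, which share $x$, and keep the core of the first. For $B^u$ take the graph for $A^u(\tau-t,R,\operatorname{loc}(t))$ and use $-\Sigma(\tau-t)=\tau(t)$; this graph also fits the state $[\tau,R]$. In a merge for $C^u$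 there is $t$ with $\sigma(t)=-\tau(t)\in\Gamma^*$, both cores contain $\operatorname{loc}(t)$, and we add the graphs and the cores. In each of these sums the served sets are handled by \eqref{eq:serve}, and the net outflows of the cores add as in Lemma~\ref{lem:soundA}, with $\mathbf{1}_{\operatorname{loc}(t)}$ in place of $\mathbf{1}_t$.

For (g3), let $F$ be the graph for $C^u(\sigma_{R,D})$. It serves $R\setminus D$. The state has no value in $\Gamma^*$, so the core $F_0$ carries a nowhere-zero flow and is 2-edge-connected by Lemma~\ref{lem:nobridge}. It contains $D$ and $\operatorname{loc}(\rho)=u$. Any two vertices of $D$ have $\lambda_F\ge\lambda_{F_0}\ge2$, so $D$ lies in one block of $F$. Since $D$ is 2-closed, a 2-class contained in $R$ lies in $D$ or in $R\setminus D$. Thus $F$ serves $R$ and contains $u$.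

Finally, let $F_j$ serve $S_j$ for a partition of $T$ into 1-closed sets. Each 1-class and each 2-class lies in some $S_j$, so the sum of the $F_j$ is feasible.
\end{proof}

The solution is recovered from stored choices in polynomial time. Indeed, the sets $R$ are split into disjoint parts along the recursion, so each terminal occurs in one use of (g1) or in the set $D$ of one use of (g3). Hence (g3) is used at most $k$ times, (g1) and (A1) are used $O(k)$ times, and the solution is a sum of $O(k)$ shortest paths.

\subsection{Completeness}

Let the instance be feasible and let $M$ be as in Proposition~\ref{prop:normal}. For a bridge $b=xy$ let $N_{b,x}$ be the side of $b$ containing $x$, and $R_{b,x}=T\cap V(N_{b,x})$. This set is nonempty by (N3). It is 2-closed because each 2-class lies in one block and a block lies entirely inside or entirely outside $N_{b,x}$.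

We first treat one nontrivial block together with a vertex $x_0$ that plays the role of $\rho$. A \emph{rooted block} is a pair $(K,x_0)$ of one of the following two kinds.
\begin{enumerate}
\item[(I)] $K$ is a nontrivial block of $M$, and $x_0\in V(K)$ is a Steiner vertex incident with a bridge.
\item[(II)] $K$ arises from a bridgeless component of $M$ by subdividing an edge $tz$ at a terminal $t$ with a new vertex $x_0$, placed at $\varphi(x_0)=t$. The two new edges cost $0$ and $c(tz)$, so the cost is unchanged.
\end{enumerate}
In both cases $K$ is 2-edge-connected, $x_0$ is not a terminal and has degree $2$ in $K$ (in case (I) by (N1)), and every cycle of $K$ contains at least two terminals. Let $D=T\cap V(K)$, and let $Y$ be the set of vertices of $K$ other than $x_0$ that are incident with a bridge of $M$. By (N1) and (N2), the vertices of $D$ have degree $2$ in $K$; each $y\in Y$ is a Steiner vertex of degree $2$ in $K$ with exactly one bridge $b_y=yz_y$; and all vertices of $K$ outside $D\cup Y\cup\{x_0\}$ have degree $3$ in $K$. Put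
\[
N_y=N_{b_y,z_y},\qquad R_y=R_{b_y,z_y},\qquad c_y=c(N_y)+c(b_y)\qquad(y\in Y).
\]
The graph $N_y$ is disjoint from $K$, since $K$ lies on the side of $b_y$ containing $y$. For $y'\ne y$ in $Y$, the connected graph formed by $K$, $b_{y'}$ and $N_{y'}$ does not contain $b_y$, so it lies on that side too. Hence $D$ and the sets $R_y$ are pairwise disjoint.

\begin{lemma}\label{lem:block}
Let $(K,x_0)$ be a rooted block and $R=D\cup\bigcup_{y\in Y}R_y$. If $g(R_y,\varphi(y))\le c_y$ for all $y\in Y$, then $\hat g(R,\varphi(x_0))\le c(K)+\sum_{y\in Y}c_y$.
\end{lemma}

\begin{proof}
The set $D$ is 2-closed because each 2-class lies in one block, and nonempty because $K$ contains a cycle. Let $u=\varphi(x_0)$ and identify $x_0$ with the symbol $\rho$, so that $\operatorname{loc}_u=\varphi$ on $W=D\cup\{\rho\}$. Apply Lemma~\ref{lem:cutting} to $K$ and $W$. Each $y\in Y$ is an inner vertex of exactly one tree. Let $Y_i=Y\cap V(Q_i)$ and $R_i=\bigcup_{y\in Y_i}R_y$.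

\emph{Single trees: $B^u(d_i,R_i)\le c(Q_i)+\sum_{y\in Y_i}c_y$.} Root $Q_i$ at a leaf $t$. For a vertex $x\ne t$ with parent $x^+$, let $L_x$ be the set of leaves and $Y_x$ the set of vertices of $Y$ among $x$ and its descendants, let $R^x=\bigcup_{y\in Y_x}R_y$, and let $\hat c_x$ be the cost of the edges of $Q_i$ below $x$ plus $\sum_{y\in Y_x}c_y$. By (T3), $\Sigma(d_i|_{L_x})\neq0$. We prove by induction from the leaves that
\[
\hat A^u(d_i|_{L_x},R^x,\varphi(x))\le\hat c_x,\qquad\text{and hence}\qquad A^u(d_i|_{L_x},R^x,\varphi(x^+))\le\hat c_x+c(xx^+).
\]
If $x$ is a leaf, this is (A1). If $x$ has degree $3$ in $K$, apply (A2) at $\varphi(x)$ to the second inequality for its two children. If $x\in Y$, it has one child $x_1$, with $L_x=L_{x_1}$ and $R^x=R^{x_1}\uplus R_x$, and (A3) at $\varphi(x)$ gives the bound $\hat c_{x_1}+c(x_1x)+c_x=\hat c_x$. The second inequality for the child of $t$ is the claim.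

\emph{Unions of trees.} Define $\sigma_i$ on $W$ as in the proof of Lemma~\ref{lem:completeA}, let $\sigma_i=\circ$ on $R_1\cup\dots\cup R_i$, and $\bot$ elsewhere. Then $\sigma_1=[d_1,R_1]$. For $i\ge2$, the set $R_i$ is disjoint from $W$ and from the earlier $R_j$, so $\sigma_{i-1}=\bot$ on $R_i$; and $(\sigma_{i-1},d_i)$ is compatible by (T1), (T2), (T4) as in that proof. Thus $\sigma_{i-1}\oplus(d_i,R_i)=\sigma_i$, and induction gives $C^u(\sigma_m)\le c(K)+\sum_{y\in Y}c_y$. Since $\sigma_m=\sigma_{R,D}$, rule (g3) finishes the proof.
\end{proof}

\begin{lemma}\label{lem:side}
For every bridge $b=xy$ of $M$ we have $\hat g(R_{b,x},\varphi(x))\le c(N_{b,x})$, and therefore $g(R_{b,x},\varphi(x))\le c(N_{b,x})$ and $g(R_{b,x},\varphi(y))\le c(N_{b,x})+c(b)$.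
\end{lemma}

\begin{proof}
The two consequences follow from the definition of $g$ with $u=\varphi(x)$. We use induction on $|V(N_{b,x})|$. If $x$ is a terminal, it has degree $1$ by (N2), so $N_{b,x}$ is the single vertex $x$, the 2-closed set $R_{b,x}=\{x\}$ is a 2-class, and (g1) applies. Otherwise $x$ has degree $3$ and, by (N1), its two other edges are both bridges or both non-bridges.

Let them be bridges $b_1=xx_1$ and $b_2=xx_2$. Then $N_{b,x}$ consists of $x$, the edges $b_1,b_2$ and the disjoint sides $N_{b_1,x_1}$, $N_{b_2,x_2}$, which are smaller. By induction $g(R_{b_j,x_j},\varphi(x))\le c(N_{b_j,x_j})+c(b_j)$, and (g2) at $u=\varphi(x)$ adds the two bounds.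

Let them be non-bridges, and let $K$ be the block of $x$. Then $(K,x)$ is a rooted block of kind (I). The edges of $M$ that leave $V(K)$ are $b$ and the bridges $b_{y'}$ with $y'\in Y$, so $N_{b,x}$ consists of $K$, these bridges $b_{y'}$ and the sides $N_{y'}$. The sides are smaller than $N_{b,x}$, so the hypothesis of Lemma~\ref{lem:block} holds by induction. In its conclusion $R=R_{b,x}$ and $c(K)+\sum_{y'\in Y}c_{y'}=c(N_{b,x})$.
\end{proof}

\begin{lemma}\label{lem:component}
For every component $N$ of $M$ and $S=T\cap V(N)$ we have $\min_{v\in V}g(S,v)\le c(N)$.
\end{lemma}

\begin{proof}
If $N$ has a bridge $b=xy$, then $S=R_{b,x}\uplus R_{b,y}$, and (g2) at $u=\varphi(y)$ with Lemma~\ref{lem:side} gives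
\[
g(S,\varphi(y))\le\hat g(S,\varphi(y))\le g(R_{b,x},\varphi(y))+g(R_{b,y},\varphi(y))\le c(N_{b,x})+c(b)+c(N_{b,y})=c(N).
\]
If $N$ is bridgeless, it contains a terminal $t$ by (N3), which has degree $2$ by (N2). Subdividing an edge at $t$ gives a rooted block $(K,x_0)$ of kind (II) with $Y=\emptyset$ and $D=S$, and Lemma~\ref{lem:block} gives $g(S,t)\le\hat g(S,t)\le c(K)=c(N)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
By Lemma~\ref{lem:soundC}, a finite output is the cost of a feasible multi-subgraph, which the algorithm constructs. So the output is $\infty$ for infeasible instances and at least $\mathrm{OPT}$ otherwise. For a feasible instance, the sets $T\cap V(N)$, with $N$ ranging over the components of $M$, are nonempty by (N3) and 1-closed by feasibility, and they partition $T$. By Lemma~\ref{lem:component} the output is at most $\sum_N c(N)=c(M)=\mathrm{OPT}$. The running time is $19^kn^{O(1)}$.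
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cygan}
Cygan et al., \emph{Parameterized Algorithms}.

\bibitem{thesis}
\emph{Master Thesis},
\texttt{https://dspace.cuni.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 179482/\allowbreak 120436569.pdf?\allowbreak isAllowed=y\&sequence=1}.

\bibitem{Robbins}
Robbins, 1939.

\bibitem{Seymour}
Seymour, \emph{Nowhere-zero 6-flows}, J. Combin. Theory Ser. B, 1981.

\end{thebibliography}
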